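# Complete local domains with the same truncations

## 1. Finite residue fields

Rings are commutative with $1$. A complete local noetherian ring is a noetherian ring $A$ with a unique maximal ideal $\mathfrak m$ such that the natural map $A\to\varprojlim_n A/\mathfrak m^n$ is an isomorphism. Typical examples are the $p$-adic integers $\mathbb Z_p$, the power series rings $k[[x_1,\dots,x_d]]$, and all their quotients. We call $A_n:=A/\mathfrak m^n$ the $n$-th truncation of $A$; in particular $A_1$ is the residue field.

Suppose two such rings have isomorphic truncations at every level $n$. No compatibility between the isomorphisms at different levels is assumed. Are the rings isomorphic? If the residue field is finite, they are, and the proof is short.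

**Proposition 1.** Let $A,B$ be complete local noetherian rings with maximal ideals $\mathfrak m,\mathfrak n$ and finite residue field, with $A_n\cong B_n$ for all $n$. Then $A\cong B$.

*Proof.* The ring $A_n$ has a finite filtration with quotients $\mathfrak m^i/\mathfrak m^{i+1}$, which are finite-dimensional over the finite field $A_1$. So $A_n$ is finite, and the set $I_n=\operatorname{Iso}(B_n,A_n)$ of ring isomorphisms is finite and nonempty. A ring isomorphism $B_{n+1}\to A_{n+1}$ carries the $n$-th power of the maximal ideal to the $n$-th power of the maximal ideal, so it induces an isomorphism $B_n\to A_n$. This gives maps $I_{n+1}\to I_n$.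

For $m\ge n$ let $I_{m,n}\subset I_n$ be the image of $I_m$. For fixed $n$ these are nonempty finite sets that decrease with $m$, so they are constant for large $m$; let $I'_n\ne\emptyset$ be the final value. Choose $m$ so large that $I_{m,n+1}=I'_{n+1}$ and $I_{m,n}=I'_n$. The image of $I_{m,n+1}$ in $I_n$ is $I_{m,n}$, so $I'_{n+1}\to I'_n$ is onto. Starting from an element of $I'_1$, lift successively to $I_2',I_3',\dots$. The result is a compatible family of isomorphisms, and $B=\varprojlim B_n\cong\varprojlim A_n=A$. $\square$

What changes when the residue field is infinite? The sets $I_n$ are still nonempty, but they are infinite, and a decreasing sequence of nonempty infinite sets can have empty intersection, like $\{n,n+1,\dots\}\subset\mathbb N$. So the images $I_{m,n}$ need not stabilize, and the proof stops at the sentence that makes $I'_n$ nonempty. We shall see that this can really happen, even for integral domains.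

## 2. Infinite residue fields and the four theorems

The question, taken from "Model Theory and Groups" (https://publications.mfo.de/bitstream/handle/mfo/2988/OWR_2007_02.pdf?sequence=1&isAllowed=y), is this: if $A$ and $B$ are complete local noetherian *integral domains* with $A/\mathfrak m^n\cong B/\mathfrak n^n$ for all $n$, does $A\cong B$ follow? Three facts are given as background.

1. (i) Without the domain hypothesis, the answer is yes if the residue field is algebraic over its prime field.
2. (ii) Without the domain hypothesis, the answer is in general no. Gabber gave counterexamples in equicharacteristic $0$ with residue field of transcendence degree $1$ over $\mathbb Q$, and in equicharacteristic $p>0$ with residue field of infinite transcendence degree over $\mathbb F_p$. They are not domains.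
3. (iii) The answer is yes when $A$ and $B$ are reduced, equicharacteristic, equidimensional formal germs of isolated singularities.

For domains the answer is no. We prove the following.

**Theorem A.** For every prime $p$ there are complete local noetherian domains $A\not\cong B$ of dimension $2$ and characteristic $p$, with residue field $\overline{\mathbb F_p(a_0,a_1,\dots)}$, such that $A/\mathfrak m^n\cong B/\mathfrak n^n$ for all $n$.

**Theorem B.** Let $k_0$ be a prime field and $d\ge1$ any cardinal. There is a field $k\supset k_0$ with $\operatorname{trdeg}_{k_0}k=d$, and there are $2$-dimensional complete local noetherian domains $A\not\cong B$ containing a field, with residue field $k$ and $A/\mathfrak m^n\cong B/\mathfrak n^n$ for all $n$. If $k_0=\mathbb F_p$, such $A,B$ also exist in mixed characteristic $(0,p)$, with the same $k$. By (i), nothing of this kind exists for $d=0$.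

**Theorem C.** Let $k$ be algebraically closed of characteristic $p>0$. For complete local noetherian rings of characteristic $p$ with residue field $k$ (domains or not), "all truncations isomorphic $\Rightarrow$ isomorphic" holds if and only if $\operatorname{trdeg}_{\mathbb F_p}k\ne\aleph_0$. If $\operatorname{trdeg}_{\mathbb F_p}k=\aleph_0$, it already fails for $2$-dimensional domains.

**Theorem D.** For every prime $p$ there are counterexamples $A,B$ to the question that are normal $3$-dimensional hypersurface domains of characteristic $p$.

## 3. Regular rings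

Where should one look for a counterexample? A domain of dimension $0$ is a field, equal to its first truncation, so nothing can go wrong there. More generally, regular rings containing a field are of no use.

**Proposition 2.** Let $A,B$ be complete local noetherian rings with $A_n\cong B_n$ for all $n$. If $A$ is regular and contains a field, then $A\cong B$.

*Proof.* Let $k=A_1\cong B_1$. The dimension of $A$ is the degree of the polynomial that gives the length of $A_n$ for large $n$, so $\dim A=\dim B$. The embedding dimension $\dim_k\mathfrak m/\mathfrak m^2$ is read off $A_2$, so it is the same for $B$. Hence $B$ is regular. It contains a field: if $\operatorname{char}k=p$, then $p=0$ in $A$, so $p\in\bigcap\mathfrak n^n=0$ in $B$; if $\operatorname{char}k=0$, all nonzero integers are units in $B$. By Cohen's theorem both rings are isomorphic to $k[[x_1,\dots,x_d]]$ with $d=\dim A$. $\square$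

So a counterexample containing a field has to be singular, and its singularity has to remember something that cannot be transported by a single isomorphism, although every finite part of it can.

## 4. A shift that exists to every finite order

Here is the simplest instance of such data, in pure field theory.

**Lemma 3.** Let $a_0,a_1,\dots$ be algebraically independent over $\mathbb F_p$ and let $k$ be an algebraic closure of $\mathbb F_p(a_0,a_1,\dots)$.

(a) For every $n$ there is $\sigma_n\in\operatorname{Aut}(k)$ with $\sigma_n(a_i)=a_{i+1}$ for all $i<n$.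

(b) There is no $\sigma\in\operatorname{Aut}(k)$ with $\sigma(a_i)=a_{i+1}$ for all $i$.

*Proof.* (a) Permute the transcendence basis by $a_i\mapsto a_{i+1}$ for $i<n$, $a_n\mapsto a_0$, $a_j\mapsto a_j$ for $j>n$. This defines an automorphism of $\mathbb F_p(a_0,a_1,\dots)$, which extends to its algebraic closure $k$.

(b) If $\sigma$ existed, $k=\sigma(k)$ would be algebraic over $\sigma(\mathbb F_p(a_0,a_1,\dots))=\mathbb F_p(a_1,a_2,\dots)$. But $a_0$ is transcendental over this field. $\square$

Now pack the two sequences into power series. Let $O=k[[z]]$ and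
$$\mu=\sum_{i\ge0}a_iz^i,\qquad \nu=\sum_{i\ge0}a_{i+1}z^i. \tag{1}$$
Applying $\sigma_n$ to coefficients gives $\tau_n\in\operatorname{Aut}(O)$ with $\tau_n(z)=z$ and $\tau_n(\mu)\equiv\nu\bmod z^n$. Can some $\tau\in\operatorname{Aut}(O)$ satisfy $\tau(z)=z$ and $\tau(\mu)=\nu$ exactly? We have to be a little careful, since $\tau$ need not come from an automorphism of $k$ by definition. In characteristic $p$ it does.

**Lemma 4.** Let $k$ be a perfect field of characteristic $p$ and $\tau\in\operatorname{Aut}(k[[z]])$. Then $\tau(k)=k$.

*Proof.* As $k$ is perfect, the subring of $p^j$-th powers of $O=k[[z]]$ is $k[[z^{p^j}]]$. Hence $\bigcap_jO^{p^j}=k$, and $\tau$ preserves the left side. $\square$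

An automorphism $\tau$ of a complete local ring preserves all powers of the maximal ideal, so it commutes with convergent sums: $\tau(\sum c_iz^i)=\sum\tau(c_i)\tau(z)^i$. If $\tau(z)=z$ and $\tau(\mu)=\nu$, then $\sigma=\tau|_k\in\operatorname{Aut}(k)$ satisfies $\sum\sigma(a_i)z^i=\sum a_{i+1}z^i$, so $\sigma(a_i)=a_{i+1}$ for all $i$, against Lemma 3(b). So:

$$\text{there is no }\tau\in\operatorname{Aut}(O)\text{ with }\tau(z)=z,\ \tau(\mu)=\nu. \tag{2}$$

It remains to build, from a complete discrete valuation ring $O$, a uniformizer $\pi$ and an element $\mu$, a domain $A_\mu$ whose isomorphism class remembers exactly the triple $(O,\pi,\mu)$, and whose truncation at level $n$ sees $\mu$ only modulo $\pi^n$.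

## 5. Three encodings that lose the power series

Let $O$ be a complete discrete valuation ring and $S=O[[s]]$. A natural way to hide $\mu$ in a domain is to take a subring of $S$ that contains a high power $s^rS$ and is generated below this by few elements, one of which has $\mu$ among its coefficients. Three natural choices fail, and each failure shows one thing that the right choice has to do.

*A single generator.* Let $2$ be invertible in $O$ and take $O\oplus O(s^4+\mu s^5)\oplus s^6S$; it is a ring because products of elements of $s^4S$ lie in $s^8S$. The $O$-automorphism of $S$ with $s\mapsto us$, $u=1+\tfrac{\mu}{4}s$, sends $s^4$ to an element $\equiv s^4+\mu s^5\bmod s^6$ and preserves $s^6S$. So it maps $O\oplus Os^4\oplus s^6S$ onto our ring. The ring does not depend on $\mu$ at all: the coordinate $s$ is not canonical, and a change of coordinate removes $\mu$. We should add a generator, a pure power $s^e$, that forbids the change of coordinate to low order.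

*Pure power plus one tied coefficient.* Take $e\ge8$ and $A'_\mu=O\oplus Os^e\oplus O(s^{e+4}+\mu s^{e+7})\oplus s^{e+8}S$. For $c\in O^*$ the $O$-automorphism $s\mapsto cs$ sends $s^{e+4}+\mu s^{e+7}$ to $c^{e+4}(s^{e+4}+c^3\mu s^{e+7})$, so $A'_\mu\cong A'_{c^3\mu}$. For the series (1) with $p\ne3$, the unit $\nu/\mu$ has residue $a_1/a_0$, a cube in $k$, so by Hensel's lemma $\nu/\mu=c^3$ with $c\in O^*$. Hence $A'_\mu\cong A'_\nu$. We should add a second coefficient that forbids scaling.

*Scaling fixed, uniformizer free.* Take $A''_\mu=O\oplus Os^e\oplus O(s^{e+4}+s^{e+5}+\mu s^{e+7})\oplus s^{e+8}S$. If $\tau\in\operatorname{Aut}(O)$ satisfies $\tau(\mu)=\nu$, then applying $\tau$ to coefficients gives $A''_\mu\cong A''_\nu$. For (1) such a $\tau$ exists, as soon as we do not ask for $\tau(z)=z$. Indeed $\mu-a_0$ and $\nu-a_1$ are uniformizers of $k[[z]]$, because $a_1,a_2\ne0$. Choose $\sigma\in\operatorname{Aut}(k)$ with $\sigma(a_0)=a_1$ and put $\tau(\sum c_i(\mu-a_0)^i)=\sum\sigma(c_i)(\nu-a_1)^i$. Then $\tau(\mu)=a_1+(\nu-a_1)=\nu$. So the ring has to record the uniformizer too, in a coefficient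 of its own.

## 6. The rings $A_\mu$

Let $O$ be a complete discrete valuation ring, $\pi$ a fixed uniformizer, $k=O/\pi$, $S=O[[s]]$. Let $e=9$ if $2=0$ in $O$, and $e=8$ otherwise. Then $e\ne0$ in the domain $O$: in the first case $9=1$ in $O$, in the second $8=2^3$ with $2\neq 0$. For $\mu\in O$ put
$$g_\mu=s^{e+4}+s^{e+5}+\pi s^{e+6}+\mu s^{e+7},\qquad A_\mu=O\oplus Os^e\oplus Og_\mu\oplus s^{e+8}S\subset S .$$
For $e=8$, an element of $A_\mu$ has a free coefficient at $s^0$, a free coefficient at $s^8$, zero coefficients at $s^1,\dots,s^7$ and $s^9,s^{10},s^{11}$, coefficients at $s^{12},\dots,s^{15}$ proportional to $(1,1,\pi,\mu)$, and free coefficients from $s^{16}$ on.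

Put $M_\mu=Os^e+Og_\mu+s^{e+8}S=A_\mu\cap s^eS$. Since $2e\ge e+8$, products of two elements of $M_\mu$ lie in $s^{2e}S\subset s^{e+8}S$. So $A_\mu=O+M_\mu$ is a subring of $S$.

The tool for recovering the coordinate $s$ is the conductor. If $A$ is a domain with integral closure $S$ in its fraction field, the conductor is $\mathfrak c=\{f\in S: fS\subset A\}$. For example, for $A=k[[t^2,t^3]]$ we have $S=k[[t]]$, and $f=\sum f_it^i$ lies in $\mathfrak c$ only if $f_1=0$ (since $f\in A$) and $f_0=0$ (since $tf\in A$); so $\mathfrak c=t^2k[[t]]$, with radical $tk[[t]]$. An isomorphism of domains extends to their integral closures and carries conductor to conductor.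

**Lemma 5.** $A_\mu$ is a complete local noetherian domain of dimension $2$ with residue field $k$, and $\pi\in\mathfrak m_{A_\mu}$. Its integral closure in its fraction field is $S$. The conductor $\mathfrak c=\{f\in S:fS\subset A_\mu\}$ has radical $sS$.

*Proof.* The ring $T=O[[s^{e+8}]]$ lies in $A_\mu$ and is complete local noetherian of dimension $2$. As a $T$-module, $S$ is free on $1,s,\dots,s^{e+7}$. So its $T$-submodule $A_\mu$ is finite over $T$. A finite algebra over a complete local noetherian ring is a finite product of complete local noetherian rings; as $A_\mu$ is a domain, there is only one factor. So $A_\mu$ is complete, local and noetherian, and $\dim A_\mu=\dim T=2$.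

Since $S$ is finite over $T$, it is integral over $A_\mu$. So $\mathfrak m_S\cap A_\mu$ is maximal, that is, $\mathfrak m_{A_\mu}=\mathfrak m_S\cap A_\mu\ni\pi$. The residue field of $A_\mu$ embeds into $S/\mathfrak m_S=k$, and $O\subset A_\mu$ maps onto $k$; so the residue field is $k$.

Each $f\in S$ equals $(fs^{e+8})/s^{e+8}$ with numerator and denominator in $A_\mu$. So $S\subset\operatorname{Frac}A_\mu$, and $S$ is integral over $A_\mu$. Being regular, $S$ is normal. So $S$ is the integral closure.

Clearly $s^{e+8}\in\mathfrak c$. Let $f=\sum f_is^i\in\mathfrak c$. Then $sf\in A_\mu$ has $s^1$-coefficient $f_0$, while elements of $A_\mu$ have zero $s^1$-coefficient. So $f_0=0$ and $\mathfrak c\subset sS$. As $sS$ is prime and $s^{e+8}\in\mathfrak c\subset sS$, the radical of $\mathfrak c$ is $sS$. $\square$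

**Proposition 6.** Let $\mu,\nu\in O$.

(a) $A_\mu\cong A_\nu$ as rings if and only if there is $\tau\in\operatorname{Aut}(O)$ with $\tau(\pi)=\pi$ and $\tau(\mu)=\nu$.

(b) If there is $\tau\in\operatorname{Aut}(O)$ with $\tau(\pi)=\pi$ and $\tau(\mu)\equiv\nu\bmod\pi^n$, then $A_\mu/\mathfrak m^n\cong A_\nu/\mathfrak m^n$, where $\mathfrak m$ is the respective maximal ideal.

*Proof of (a), "if".* Apply $\tau$ to the coefficients of elements of $S$. This automorphism of $S$ sends $s^i$ to $s^i$ and $g_\mu$ to $g_\nu$, so it maps $A_\mu$ onto $A_\nu$.

*Proof of (a), "only if".* Let $\theta:A_\mu\to A_\nu$ be an isomorphism.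

**Step 1: $\theta$ moves $s$ only by a unit.** $\theta$ extends to the fraction fields, hence to an automorphism $\theta$ of $S$, the common integral closure. It carries conductor to conductor, hence radical to radical, so $\theta(sS)=sS$ by Lemma 5. Thus $\theta(s)=us$ with a unit $u=\sum u_is^i\in S^*$, and $\theta$ induces an automorphism $\tau$ of $O=S/sS$.

**Step 2: a formula for $\theta$ modulo $s^{e+8}$.** For $a\in O$ we have $\theta(a)\in A_\nu\subset O+s^eS$, and $\theta(a)\equiv\tau(a)\bmod s$. Hence $\theta(a)\in\tau(a)+s^eS$. Let $f=\sum_{i\ge e}f_is^i\in s^eS$ and write $f=\sum_{i=e}^{e+7}f_is^i+s^{e+8}h$. Then $\theta(f)=\sum_{i=e}^{e+7}\theta(f_i)(us)^i+(us)^{e+8}\theta(h)$. Replacing $\theta(f_i)$ by $\tau(f_i)$ changes the $i$-th term by an element of $s^{e+i}S\subset s^{2e}S\subset s^{e+8}S$. So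
$$\theta(f)\equiv\sum_{i=e}^{e+7}\tau(f_i)(us)^i\pmod{s^{e+8}S}.\tag{3}$$
Also $\theta(M_\mu)=M_\nu$, because $\theta(A_\mu)=A_\nu$ and $\theta(s^eS)=s^eS$.

**Step 3: the pure power $s^e$ freezes $u$ modulo $s^4$.** The element $\theta(s^e)=u^es^e$ lies in $M_\nu$, so its coefficients at $s^{e+1},s^{e+2},s^{e+3}$ vanish. If $j\in\{1,2,3\}$ were minimal with $u_j\ne0$, the coefficient at $s^{e+j}$ would be $e\,u_0^{e-1}u_j$. This is nonzero, since $e\ne0$ in $O$ and $u_0\in O^*$; a contradiction. So $u\equiv c\bmod s^4$ with $c:=u_0\in O^*$.

**Step 4: compare coefficients.** For $i\ge e+4$ we get $(us)^i\equiv c^is^i\bmod s^{i+4}$, hence modulo $s^{e+8}$. So (3) gives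
$$\theta(g_\mu)\equiv c^{e+4}s^{e+4}+c^{e+5}s^{e+5}+c^{e+6}\tau(\pi)s^{e+6}+c^{e+7}\tau(\mu)s^{e+7}\pmod{s^{e+8}S}.$$
This element lies in $M_\nu$ and has no $s^e$-term, so it is congruent to $ag_\nu$ with some $a\in O$. The coefficients at $s^{e+4}$ and $s^{e+5}$ give $a=c^{e+4}=c^{e+5}$, so $c=1$ and $a=1$. The remaining two give $\tau(\pi)=\pi$ and $\tau(\mu)=\nu$.

*Proof of (b).* By (a), $A_\mu\cong A_{\tau(\mu)}$, so we may assume $\mu\equiv\nu\bmod\pi^n$. Let $\psi:A_\mu\to A_\nu$ be the $O$-linear bijection that is the identity on $O\oplus Os^e\oplus s^{e+8}S$ and sends $g_\mu$ to $g_\nu$. It is not a ring homomorphism in general; we show that it becomes one modulo $\pi^n$. For every $f\in A_\mu$,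
$$\psi(f)-f\in O(\nu-\mu)s^{e+7}\subset\pi^ns^{e+7}S .$$
For $f,h\in M_\mu$ we have $fh\in s^{e+8}S$, so $\psi(fh)=fh$ and
$$\psi(f)\psi(h)-\psi(fh)=(\psi(f)-f)\psi(h)+f(\psi(h)-h)\in\pi^ns^{2e+7}S\subset\pi^ns^{e+8}S\subset\pi^nA_\nu .$$
If one factor lies in $O$, then $\psi$ is exactly multiplicative on the pair by $O$-linearity. Since $A_\mu=O+M_\mu$ and both sides are additive in each factor, the composite $A_\mu\to A_\nu\to A_\nu/\pi^nA_\nu$ is a surjective ring homomorphism. Its kernel is $\psi^{-1}(\pi^nA_\nu)=\pi^nA_\mu$. So $A_\mu/\pi^nA_\mu\cong A_\nu/\pi^nA_\nu$. As $\pi\in\mathfrak m$ we have $\pi^n\in\mathfrak m^n$, so dividing both rings by the $n$-th powers of their maximal ideals gives the claim. $\square$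

## 7. The shift in a two-dimensional domain: Theorem A

*Proof of Theorem A.* Let $k$ be as in Lemma 3, $O=k[[z]]$, $\pi=z$, let $\mu,\nu$ be the series (1), and put $A=A_\mu$, $B=A_\nu$. By Lemma 5 these are complete local noetherian domains of dimension $2$ with residue field $k$, and they have characteristic $p$.

For every $n$ the automorphism $\tau_n$ of $O$ obtained from $\sigma_n$ satisfies $\tau_n(z)=z$ and $\tau_n(\mu)\equiv\nu\bmod z^n$. By Proposition 6(b), $A/\mathfrak m^n\cong B/\mathfrak n^n$.

If $A\cong B$, Proposition 6(a) would give $\tau\in\operatorname{Aut}(O)$ with $\tau(z)=z$ and $\tau(\mu)=\nu$. By (2) there is none. $\blacksquare$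

So the answer to the question is no.

## 8. A rigid field of any transcendence degree $d\ge1$

The shift needs infinitely many independent elements. Can one replace it by other elements of an algebraically closed field of finite transcendence degree? No. Let $k$ be algebraically closed with $\operatorname{trdeg}_{k_0}k$ finite, let $\alpha_i,\beta_i\in k$, and suppose that for every $n$ some $\sigma_n\in\operatorname{Aut}(k)$ has $\sigma_n(\alpha_i)=\beta_i$ for $i<n$. Then the $\alpha_i$ and the $\beta_i$ satisfy the same polynomial relations over $k_0$, so $\alpha_i\mapsto\beta_i$ defines an isomorphism $k_0(\alpha_0,\alpha_1,\dots)\cong k_0(\beta_0,\beta_1,\dots)$. Since $\operatorname{trdeg}_{k_0}k$ is finite, $k$ has the same transcendence degree over both fields, and the isomorphism extends to an automorphism of $k$ with $\alpha_i\mapsto\beta_i$ for all $i$.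

So for finite $d$ we need fields with fewer automorphisms. The plan: take algebraic numbers $c_m$ with conjugates $b_m\ne c_m$ that can be switched independently, and put the whole sequence $(c_m)$ into the structure of $k$, in such a way that changing finitely many $c_m$ into $b_m$ is harmless, but changing all of them is not.

**The algebraic numbers.** Let $k_0$ be $\mathbb Q$ or $\mathbb F_p$ and let $q_0,q_1,\dots$ be distinct primes. If $k_0=\mathbb Q$, put $E_m=\mathbb Q(\sqrt{q_m})$, $c_m=1+\sqrt{q_m}$, $b_m=1-\sqrt{q_m}$. If $k_0=\mathbb F_p$, put $E_m=\mathbb F_{p^{q_m}}$, choose $c_m\in E_m\setminus\mathbb F_p$ with $\operatorname{Tr}_{E_m/\mathbb F_p}(c_m)\ne0$, and put $b_m=c_m^p$. Such $c_m$ exist: there are $p^{q_m}-p^{q_m-1}=p^{q_m-1}(p-1)>p-1$ elements of nonzero trace, and at most $p-1$ of them lie in $\mathbb F_p$, since $0$ has trace $0$. In both cases $E_m=k_0(c_m)$ is Galois of prime degree over $k_0$, $b_m\ne c_m$ is a conjugate of $c_m$, and $\operatorname{Tr}(c_m)\ne0$; in particular $b_m,c_m\neq 0$.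

Let $F=E_0E_1E_2\cdots$. Then $\operatorname{Gal}(F/k_0)=\prod_m\operatorname{Gal}(E_m/k_0)$. Indeed, restriction embeds $\operatorname{Gal}(E_0\cdots E_r/k_0)$ into $\prod_{m\le r}\operatorname{Gal}(E_m/k_0)$, and the orders agree. For $\mathbb F_p$ this holds because the degrees $q_m$ are pairwise coprime. For $\mathbb Q$ it is Kummer theory: the degree of $\mathbb Q(\sqrt{q_0},\dots,\sqrt{q_r})$ is the order of the subgroup of $\mathbb Q^*/\mathbb Q^{*2}$ generated by the $q_m$, which is $2^{r+1}$, since a nonempty product of distinct primes is not a square. Now let $r\to\infty$.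

Write $F_\Sigma$ for the compositum of the $E_j$ with $j\in\Sigma$ (so $F_\emptyset=k_0$). Then
$$F_\Sigma\cap F_{\Sigma'}=k_0\quad\text{if }\Sigma\cap\Sigma'=\emptyset.\tag{4}$$
For $\operatorname{Gal}(F/F_\Sigma)$ contains all factors $\operatorname{Gal}(E_j/k_0)$ with $j\notin\Sigma$, and likewise for $\Sigma'$. Every $j$ lies outside $\Sigma$ or outside $\Sigma'$, so an element of the intersection is fixed by all factors, hence by the closed subgroup they generate, which is $\operatorname{Gal}(F/k_0)$.

**The field.** Let $E$ be an algebraic closure of $k_0$ containing $F$, let $\ell$ be a prime different from $\operatorname{char}k_0$, and let $P_m(X)=X^\ell+c_m$. Let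
$$k_1=\bigcup_{m\ge0}E(t_m),\qquad t_m=P_m(t_{m+1})=t_{m+1}^\ell+c_m ,$$
with each $t_m$ transcendental over $E$. Let $k=k_1(u_j)_{j\in J}$ be purely transcendental over $k_1$ with $1+|J|=d$. For $k_0=\mathbb Q$, $\ell=2$ and $q_0=2$, $q_1=3$, the tower begins with $t_0=t_1^2+1+\sqrt2$ and $t_1=t_2^2+1+\sqrt3$.

Since $k_1$ is algebraic over $E(t_0)$, we have $\operatorname{trdeg}_{k_0}k=d$. As $E$ is algebraically closed, it is the algebraic closure of $k_0$ in $k$. So $\sigma(E)=E$ for all $\sigma\in\operatorname{Aut}(k)$.

**Proposition 7.** (a) For every $n$ there is $\sigma_n\in\operatorname{Aut}(k)$ with $\sigma_n(c_i)=b_i$ for all $i<n$. (b) There is no $\sigma\in\operatorname{Aut}(k)$ with $\sigma(c_i)=b_i$ for all $i$.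

*Proof of (a).* The product description of $\operatorname{Gal}(F/k_0)$ gives an element with $c_i\mapsto b_i$ for $i<n$ and $c_i\mapsto c_i$ for $i\ge n$. Extend it to an automorphism $\rho$ of $E$. Start the tower at level $n$: $k_1=\bigcup_{m\ge n}E(t_m)$. Let $\sigma_n$ act by $\rho$ on $E$ and by $t_m\mapsto t_m$ for $m\ge n$. The relations $t_m=t_{m+1}^\ell+c_m$ with $m\ge n$ are respected, because $\rho(c_m)=c_m$ there. So the automorphisms of the fields $E(t_m)$, $m\ge n$, agree with each other and define an automorphism of $k_1$. Extend it to $k$ by $u_j\mapsto u_j$.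

*Proof of (b).* On $E$ alone an automorphism with $c_i\mapsto b_i$ for all $i$ exists, so the tower has to be used. Suppose $\sigma\in\operatorname{Aut}(k)$ has $\sigma(c_i)=b_i$ for all $i$. Put $s_m=\sigma(t_m)$ and $\tilde P_m=X^\ell+b_m$, so that $s_m=\tilde P_m(s_{m+1})$. We show that the second tower is eventually the first one, up to an index shift and scaling, and then compare constants.

**Step 1: remove the variables $u_j$ by showing $\sigma(k_1)=k_1$.** Let $j\in J$ and $K_j=k_1(u_{j'})_{j'\ne j}$, so $k=K_j(u_j)$. We claim $s_0\in K_j$. Suppose not. Since $s_0$ is a polynomial of degree $\ell^m$ in $s_m$ over $E\subset K_j$, also $s_m\notin K_j$. As $K_j$ is algebraically closed in the purely transcendental extension $K_j(u_j)$, $s_m$ is transcendental over $K_j$, and $[K_j(s_m):K_j(s_0)]=\ell^m$. The degree $[K_j(u_j):K_j(s_0)]$ is finite, because $s_0$ is a nonconstant rational function of $u_j$ over $K_j$. But it equals $\ell^m[K_j(u_j):K_j(s_m)]\ge\ell^m$ for every $m$, which is absurd. So $s_0\in K_j$ for every $j\in J$.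

Now $s_0\in k_1(u_j)_{j\in J_0}$ for a finite $J_0\subset J$. Let $j\in J_0$ and $L=k_1(u_{j'})_{j'\in J_0\setminus\{j\}}$, so $s_0\in L(u_j)$. If $s_0\notin L$, then $u_j$ is algebraic over $L(s_0)\subset K_j$, contradicting that $u_j$ is transcendental over $K_j$. So $s_0\in L$. Removing the elements of $J_0$ one at a time, we get $s_0\in k_1$. Each $s_m$ is algebraic over $E(s_0)$, and $k_1$ is algebraically closed in $k$, so $s_m\in k_1$. Hence $\sigma(k_1)=\bigcup E(s_m)\subset k_1$. The argument used only that the constants $b_m=\sigma(c_m)$ lie in $E$; since $\sigma^{-1}(c_m)\in E$, it applies to $\sigma^{-1}$ as well. So $\sigma(k_1)=k_1$, and from now on $\sigma$ denotes the automorphism of $k_1$.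

**Step 2: find a place of $k_1$ that $\sigma$ must preserve.** Recall that two valuations are equivalent if they have the same valuation ring; then their value groups are isomorphic as ordered groups. As $E$ is algebraically closed, the nontrivial valuations of $E(t)$ trivial on $E$ are, up to equivalence, the orders of vanishing at the points of $\mathbb P^1(E)$.

Let $v$ be a nontrivial valuation of $k_1$ trivial on $E$. Since $k_1$ is algebraic over $E(t_m)$, the restriction of $v$ to $E(t_m)$ is nontrivial, so it belongs to a point $x_m\in\mathbb P^1(E)$. These points satisfy $x_m=P_m(x_{m+1})$: if $x_{m+1}$ is finite, then $t_{m+1}-x_{m+1}$ divides $P_m(t_{m+1})-P_m(x_{m+1})=t_m-P_m(x_{m+1})$ in $E[t_{m+1}]$, so this has positive value; if $x_{m+1}=\infty$, then $v(t_m)=\ell v(t_{m+1})<0$. Conversely, given a compatible sequence $(x_m)$, let $V_m\subset E(t_m)$ be the discrete valuation ring of $x_m$. Then $V_{m+1}\cap E(t_m)=V_m$, and $\bigcup V_m$ is a valuation ring of $k_1$, the only one that induces the $V_m$. So places of $k_1/E$ correspond to compatible sequences. Every point at level $m$ extends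 to a compatible sequence, because each $P_m$ is onto on $\mathbb P^1(E)$. Moreover $x_m=\infty$ for one $m$ if and only if for all $m$; let $v_\infty$ be this unique place, and call the others finite.

The value group of $v$ is the union of the value groups at the levels $m$, each isomorphic to $\mathbb Z$. The index of the group at level $m$ in that at level $m+1$ is the ramification index of $P_m$ at $x_{m+1}$. It is $\ell$ at $x_{m+1}=\infty$ and at $x_{m+1}=0$. At other points it is $1$, because $P_m'=\ell X^{\ell-1}$ and $\ell\ne0$ in $E$.

For a finite sequence, $x_{m+1}=0$ happens for at most one $m$. Indeed, let $x_{m+1}=x_{j+1}=0$ with $j<m$. Then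
$$0=x_{j+1}=P_{j+1}\circ\cdots\circ P_m(0)=c_{j+1}+y^\ell,\qquad y=P_{j+2}\circ\cdots\circ P_m(0)\in F_{\{j+2,\dots,m\}}$$
(with $y=0$ if $m=j+1$). So $c_{j+1}\in E_{j+1}\cap F_{\{j+2,\dots,m\}}=k_0$ by (4), contradicting $c_{j+1}\notin k_0$.

Hence every finite place has value group isomorphic to $\mathbb Z$. Normalizing $v_\infty(t_m)=-\ell^{-m}$, the value group of $v_\infty$ is $\mathbb Z[1/\ell]$, in which every element is divisible by $\ell$; so it is not isomorphic to $\mathbb Z$. Since $\sigma(E)=E$, the map $v\mapsto v\circ\sigma$ permutes the places of $k_1/E$, and $v_\infty\circ\sigma$ has value group $\mathbb Z[1/\ell]$, so it is equivalent to $v_\infty$. Thus $v_\infty\circ\sigma=\varphi\circ v_\infty$ with an ordered automorphism $\varphi$ of $\mathbb Z[1/\ell]$. Such a $\varphi$ is multiplication by a positive unit of $\mathbb Z[1/\ell]$, that is, by $\ell^i$ with $i\in\mathbb Z$. So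
$$v_\infty\circ\sigma=\ell^iv_\infty,\qquad v_\infty(s_m)=-\ell^{i-m}.$$
Also $\sigma$ permutes the finite places, so it preserves the ring $R=\{f\in k_1:v(f)\ge0\text{ for all finite }v\}$. An element of $R\cap E(t_m)$ has no pole at any finite point, since each finite point at level $m$ extends to a finite place; so $R\cap E(t_m)=E[t_m]$. Hence
$$R=\bigcup_mE[t_m]=\sigma(R)=\bigcup_mE[s_m].$$

**Step 3: $s_{m+i}$ is an affine function of $t_m$ for all large $m$.** The rings $E[t_m]$ increase with $m$, so there is $m_0$ with $s_0\in E[t_m]$ for all $m\ge m_0$. Let $m\ge m_0$ with $m+i\ge0$, and choose $N\ge m+i$ with $t_m\in E[s_N]$. Write $s_0=Q(t_m)$ and $t_m=Q'(s_N)$ with polynomials over $E$. A polynomial of degree $D$ in an element of negative value $w$ has value $Dw$. From $v_\infty(s_0)=-\ell^i$, $v_\infty(t_m)=-\ell^{-m}$, $v_\infty(s_N)=-\ell^{i-N}$ we get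
$$\deg Q=\ell^{m+i}=:\epsilon,\qquad\deg Q'=\ell^{N-m-i}=:\delta .$$
Put $L=\tilde P_0\circ\cdots\circ\tilde P_{m+i-1}$ and $H=\tilde P_{m+i}\circ\cdots\circ\tilde P_{N-1}$ (an empty composition is $X$). They are monic of degrees $\epsilon$ and $\delta$, with $s_{m+i}=H(s_N)$ and $s_0=L(s_{m+i})$. As $s_N$ is transcendental over $E$, we obtain $Q\circ Q'=L\circ H$: the same polynomial is decomposed in two ways with the same degrees. Write $Q'=\alpha Q_1'$ with $Q_1'$ monic and $Q_1(X)=Q(\alpha X)$. Then $Q_1\circ Q_1'=L\circ H$, and comparing leading coefficients, $Q_1$ is monic. Both $Q_1(Q_1')-Q_1'^{\,\epsilon}$ and $L(H)-H^\epsilon$ have degree at most $(\epsilon-1)\delta$. Hence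
$$(Q_1'-H)\sum_{j=0}^{\epsilon-1}Q_1'^{\,j}H^{\epsilon-1-j}=Q_1'^{\,\epsilon}-H^\epsilon\quad\text{has degree}\le(\epsilon-1)\delta .$$
The sum has degree exactly $(\epsilon-1)\delta$, since its coefficient in this degree is $\epsilon=\ell^{m+i}\ne0$ in $E$. So $Q_1'-H$ is a constant $\beta$, and $t_m=\alpha Q_1'(s_N)=\alpha(s_{m+i}+\beta)$. Thus there is $m_1\ge0$ with
$$s_{m+i}=A_mt_m+B_m,\qquad A_m\in E^*,\ B_m\in E,\qquad m\ge m_1 .$$

**Step 4: compare the constants of the two towers.** Insert this and $t_m=t_{m+1}^\ell+c_m$ into $s_{m+i}=s_{m+i+1}^\ell+b_{m+i}$: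
$$A_m(t_{m+1}^\ell+c_m)+B_m=(A_{m+1}t_{m+1}+B_{m+1})^\ell+b_{m+i}\qquad(m\ge m_1).$$
The coefficient at $t_{m+1}^{\ell-1}$ gives $\ell A_{m+1}^{\ell-1}B_{m+1}=0$, so $B_{m+1}=0$. The leading coefficient gives $A_m=A_{m+1}^\ell$. For $m>m_1$ also $B_m=0$, and the constant term gives $b_{m+i}=A_mc_m$. So for all large $m$
$$b_{m+i}=A_mc_m,\qquad A_m=A_{m+1}^\ell .$$
The first equation shows $A_m\in F_{\{m,m+i\}}$, because $b_{m+i}\in E_{m+i}$. Put $M=|i|+1$. The second equation gives $A_m=A_{m+M}^{\ell^M}\in F_{\{m+M,m+M+i\}}$. The sets $\{m,m+i\}$ and $\{m+M,m+M+i\}$ are disjoint, since $M\ne0$ and $M\ne\pm i$. So $A_m\in k_0$ by (4).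

If $i\ne0$, then $c_m=A_m^{-1}b_{m+i}\in E_m\cap E_{m+i}=k_0$, a contradiction. If $i=0$, then $b_m=A_mc_m$ with $A_m\in k_0$. Taking traces from $E_m$ to $k_0$ gives $\operatorname{Tr}c_m=\operatorname{Tr}b_m=A_m\operatorname{Tr}c_m\ne0$. So $A_m=1$ and $b_m=c_m$, a contradiction. $\square$

## 9. Conjugate sequences in equal and mixed characteristic: Theorem B

Let $k_0\subset E\subset k$ be as in Section 8. To treat equal and mixed characteristic together, we need a discrete valuation ring $O$ with residue field $k$ and canonical lifts $[c]\in O$ of the elements $c\in E^*$.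

In equal characteristic, let $O=k[[z]]$, $\pi=z$ and $[c]=c$. In mixed characteristic (with $k_0=\mathbb F_p$), let $O$ be a complete discrete valuation ring of characteristic $0$ with maximal ideal $pO$ and residue field $k$, which exists by Matsumura, *Commutative Ring Theory*, Thm 29.1, and let $\pi=p$. For $c\in E^*=\overline{\mathbb F}_p^{\,*}$ let $[c]\in O$ be the unique root of unity of order prime to $p$ lifting $c$. It exists by Hensel's lemma, because $c$ is a root of some $X^r-1$ with $p\nmid r$, which is separable modulo $p$. It is unique, because two such lifts are roots of a common $X^r-1$ with $p\nmid r$. For instance $[1]=1$, and $[-1]=-1$ if $p$ is odd.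

*Proof of Theorem B.* All $c_i,b_i$ are nonzero. Put
$$\mu=\sum_{i\ge0}[c_i]\pi^i,\qquad\nu=\sum_{i\ge0}[b_i]\pi^i,\qquad A=A_\mu,\quad B=A_\nu .$$
By Lemma 5 these are $2$-dimensional complete local noetherian domains with residue field $k$. In equal characteristic they contain $k$; in mixed characteristic they have characteristic $0$ and residue characteristic $p$.

**Step 1: the truncations are isomorphic.** We lift $\sigma_n$ from Proposition 7(a) to $\tau_n\in\operatorname{Aut}(O)$ with $\tau_n(\pi)=\pi$. In equal characteristic, apply $\sigma_n$ to coefficients. In mixed characteristic, $\sigma_n$ lifts to a local homomorphism $\tau_n:O\to O$ by Matsumura, Thm 29.2. It fixes $p$, so its kernel is a prime ideal not containing $p$, that is, $0$. It is surjective, because it is so modulo $p$ and $O$ is $p$-adically complete. For $c\in E^*$ we have $\tau_n([c])=[\sigma_n(c)]$: this is clear in equal characteristic, and in mixed characteristic both sides are roots of unity of order prime to $p$ with residue $\sigma_n(c)$. So $\tau_n(\mu)=\sum[\sigma_n(c_i)]\pi^i\equiv\nu\bmod\pi^n$, and Proposition 6(b)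 gives $A/\mathfrak m^n\cong B/\mathfrak n^n$.

**Step 2: the rings are not isomorphic.** If $A\cong B$, Proposition 6(a) gives $\tau\in\operatorname{Aut}(O)$ with $\tau(\pi)=\pi$ and $\tau(\mu)=\nu$. Let $\sigma\in\operatorname{Aut}(k)$ be induced by $\tau$ on the residue field. We claim $\tau([c])=[\sigma(c)]$ for $c\in E^*$. In mixed characteristic this again follows from uniqueness. In equal characteristic, $c$ is algebraic over $k_0$, so $\tau(c)\in k[[z]]$ is algebraic over $k_0$, hence over $k$. Let $y=\tau(c)-\sigma(c)$; it lies in $zk[[z]]$, since $\tau(c)$ has residue $\sigma(c)$, and it is algebraic over $k$. If $y\ne0$, its minimal polynomial over $k$ has nonzero constant term; evaluating at $y$ and reducing modulo $z$ shows that this constant term is $0$, a contradiction. So $\tau(c)=\sigma(c)$.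

Hence $\sum[\sigma(c_i)]\pi^i=\sum[b_i]\pi^i$. Modulo $\pi$ this gives $\sigma(c_0)=b_0$. Then the terms for $i=0$ are equal; subtract them, divide by $\pi$, and repeat. We get $\sigma(c_i)=b_i$ for all $i$, contradicting Proposition 7(b).

The last statement of Theorem B, for $d=0$, is background fact (i). $\blacksquare$

## 10. Algebraically closed residue fields in characteristic $p$: Theorem C

If $\operatorname{trdeg}_{\mathbb F_p}k=\aleph_0$ and $k$ is algebraically closed, then $k\cong\overline{\mathbb F_p(a_0,a_1,\dots)}$, and Theorem A shows that the implication fails for $2$-dimensional domains. From now on let $k$ be algebraically closed of characteristic $p$ with $\operatorname{trdeg}_{\mathbb F_p}k\ne\aleph_0$, and let $A,B$ be complete local noetherian rings of characteristic $p$ with residue field $k$ and $A_n\cong B_n$ for all $n$. We show $A\cong B$. An isomorphism of truncations involves an automorphism of $k$ and then a $k$-algebra isomorphism. We first find one automorphism that works for all $n$, and then repair the proof of Proposition 1, using algebraic groups in place of finite sets.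

**Twists.** For a $k$-algebra $C$ and $\sigma\in\operatorname{Aut}(k)$ let ${}^\sigma C$ be the ring $C$ with $c\in k$ acting as $\sigma^{-1}(c)$. For example, ${}^\sigma(k[X]/(f))\cong_kk[X]/(\sigma f)$, where $\sigma f$ has the coefficients $\sigma$ of those of $f$; the isomorphism from right to left applies $\sigma^{-1}$ to coefficients. From the definition, ${}^{\sigma\rho}C={}^\sigma({}^\rho C)$.

**Set-up.** By Cohen's theorem choose coefficient fields in $A$ and $B$, so that $A,B$ become $k$-algebras with residue field $k$. In $A_n$ and $B_n$ every element is $c+y$ with $c\in k$ and $y$ nilpotent, and $(c+y)^{p^j}=c^{p^j}$ for $j\gg0$ (uniformly, since the maximal ideal is nilpotent). As $k$ is perfect, the set of $p^j$-th powers is $k$ for $j\gg0$. So every ring isomorphism $\phi:B_n\to A_n$ maps $k$ onto $k$, by some $\sigma\in\operatorname{Aut}(k)$. Then $\phi(\sigma^{-1}(c)b)=c\,\phi(b)$, that is, $\phi$ is a $k$-isomorphism ${}^\sigma B_n\to A_n$; and conversely. Let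
$$S_n=\{\sigma\in\operatorname{Aut}(k):{}^\sigma B_n\cong_kA_n\},\qquad H_n=\{\sigma\in\operatorname{Aut}(k):{}^\sigma B_n\cong_kB_n\}.$$
Then $S_n\ne\emptyset$. Truncating isomorphisms gives $S_{n+1}\subset S_n$ and $H_{n+1}\subset H_n$. If $\sigma_n\in S_n$, then $S_n=\sigma_nH_n$: for $h\in H_n$ we have ${}^{\sigma_nh}B_n={}^{\sigma_n}({}^hB_n)\cong{}^{\sigma_n}B_n\cong A_n$, and if ${}^\sigma B_n\cong A_n\cong{}^{\sigma_n}B_n$, then twisting by $\sigma_n^{-1}$ gives $\sigma_n^{-1}\sigma\in H_n$. Fix $\sigma_n\in S_n$ for every $n$.

**Step 1: there is a countable subfield $L_n\subset k$ with $H_n=\operatorname{Aut}(k/L_n)$.** The purpose is to turn membership in $S_n$ into a condition on countably many elements of $k$. Let $N=\dim_kB_n$, and let $X\subset V=k^{N^3}$ be the set of structure constants of $B_n$ with respect to all bases. It is an orbit of $GL_N(k)$ acting by change of basis. By a classical fact, an orbit of an algebraic group is open in its Zariski closure $\bar X$. The group $\operatorname{Aut}(k)$ acts coordinatewise on $V$ by Zariski homeomorphisms, and it permutes the $GL_N(k)$-orbits,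 because the action of $GL_N$ is given by formulas over $\mathbb F_p$. If $e_ie_j=\sum\gamma_{ij}^le_l$ in $B_n$, then the structure constants of ${}^\sigma B_n$ in the same basis are $\sigma(\gamma_{ij}^l)$. So $\sigma X$ is the orbit belonging to ${}^\sigma B_n$, and $\sigma\in H_n$ if and only if $\sigma X=X$.

This holds if and only if $\sigma\bar X=\bar X$. Indeed, if $\sigma\bar X=\bar X$, then $X$ and $\sigma X$ are both open and dense in $\bar X$. So they meet, and being orbits they are equal.

Let $I\subset k[Y]$ be the ideal of $\bar X$, where $Y$ stands for $N^3$ variables. If $\sigma$ acts on $k[Y]$ through coefficients, the ideal of $\sigma\bar X$ is $\sigma I$; so $\sigma\in H_n$ if and only if $\sigma I=I$. Well-order the countably many monomials, and let $\mathcal B$ be the set of monomials that are not, modulo $I$, $k$-linear combinations of smaller monomials. Then $\mathcal B$ is a basis of $k[Y]/I$: it spans by induction along the well-order, and in a nontrivial linear relation the largest monomial of $\mathcal B$ would be a combination of smaller ones. Write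
$$y\equiv\sum_{b\in\mathcal B}\lambda_{y,b}\,b\pmod I$$
for each monomial $y$, and let $L_n=\mathbb F_p(\lambda_{y,b})$, a countable field. If $\sigma I=I$, apply $\sigma$: $y\equiv\sum\sigma(\lambda_{y,b})b\bmod I$, so by uniqueness $\sigma$ fixes all $\lambda_{y,b}$. Conversely, $I$ is spanned over $k$ by the elements $y-\sum\lambda_{y,b}b$. To see this, subtract from $f=\sum f_yy\in I$ the combination $\sum f_y(y-\sum\lambda_{y,b}b)\in I$; the result is a combination of elements of $\mathcal B$ that lies in $I$, so it is $0$. Hence, if $\sigma$ fixes $L_n$, then $\sigma I=I$.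

Since $S_n=\sigma_nH_n$, we conclude
$$S_n=\{\sigma\in\operatorname{Aut}(k):\sigma|_{L_n}=\sigma_n|_{L_n}\}.\tag{5}$$

**Step 2: $\bigcap_nS_n\ne\emptyset$.** Let $L_n'$ be the perfect closure of $L_n$ in $k$. It is the fixed field of $\operatorname{Aut}(k/L_n)$. It is certainly fixed, since $p$-power roots are unique. Let $x\in k\setminus L'_n$. If $x$ is algebraic over the perfect field $L_n'$, it has a conjugate $x'\ne x$ over $L'_n$, and the isomorphism $L'_n(x)\cong L_n'(x')$ extends to the algebraic closure of $L_n'$ in $k$ and then to $k$. If $x$ is transcendental over $L_n'$, complete it to a transcendence basis of $k$ over $L_n'$, send $x$ to $x+1$, fix the rest of the basis, and extend to $k$. In both cases $x$ is moved.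

From $H_{n+1}\subset H_n$ we get, by taking fixed fields, $L_n'\subset L_{n+1}'$. As $\sigma_{n+1}\in S_{n+1}\subset S_n$, (5) shows that $\sigma_{n+1}$ and $\sigma_n$ agree on $L_n$, hence on $L_n'$. So the restrictions $\sigma_n|_{L'_n}$ glue to an embedding $\varepsilon:L=\bigcup L_n'\to k$, with $L$ countable.

We extend $\varepsilon$ to an automorphism of $k$. This is possible as soon as $\operatorname{trdeg}(k/L)=\operatorname{trdeg}(k/\varepsilon(L))$: map a transcendence basis to a transcendence basis and extend to the algebraic closures. If $\operatorname{trdeg}_{\mathbb F_p}k$ is finite, both numbers equal $\operatorname{trdeg}k-\operatorname{trdeg}L$. If it is uncountable, both equal $\operatorname{trdeg}k$, because $L$ is countable. This is the only place where $\operatorname{trdeg}k\ne\aleph_0$ is used. In Lemma 3 it fails: for $L=\mathbb F_p(a_0,a_1,\dots)$ and $\varepsilon(a_i)=a_{i+1}$ the two numbers are $0$ and $1$. The extension $\sigma$ of $\varepsilon$ lies in every $S_n$ by (5).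

**Step 3: one $k$-isomorphism for all levels.** Replace the $k$-algebra $B$ by ${}^\sigma B$, which is the same ring. Now $B_n\cong_kA_n$ for all $n$, so $I_n=\operatorname{Iso}_k(B_n,A_n)\ne\emptyset$. The group $G_n=\operatorname{Aut}_k(A_n)$ consists of the $k$-points of a linear algebraic group and acts simply transitively on $I_n$ by composition. For $m\ge n$, let $G_{m,n}$ be the image of the homomorphism $G_m\to G_n$ of algebraic groups and $I_{m,n}$ the image of $I_m\to I_n$. By Borel, *Linear Algebraic Groups*, 1.4, $G_{m,n}$ is Zariski closed in $G_n$. For fixed $n$ it decreases with $m$, so it is constant for large $m$, the Zariski topology being noetherian. Since $I_m$ is a single $G_m$-orbit, $I_{m,n}$ is a single $G_{m,n}$-orbit. It decreases with $m$ too, so for large $m$ we have nested orbits of one and the same group, which are equal. Thus the sets $I_{m,n}$ stabilize, and $I'_n=\bigcap_mI_{m,n}\ne\emptyset$.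

Now we can finish as in Proposition 1. Taking $m$ with $I_{m,n+1}=I'_{n+1}$ and $I_{m,n}=I'_n$ shows that $I'_{n+1}\to I'_n$ is onto. So $\varprojlim I_n\ne\emptyset$, and $B=\varprojlim B_n\cong\varprojlim A_n=A$. $\blacksquare$

## 11. Five lines and a normal hypersurface: Theorem D

The rings $A_\mu$ are not normal, and the proof of Proposition 6 used the conductor, which is the unit ideal for a normal domain. For normal rings we need another canonical structure in which to store $(z,\mu)$. We use a configuration of lines that is visible in the tangent cone along a canonical prime. With the four lines $xy(x-y)(x-\mu y)$ this would fail for the same reason as the third encoding in Section 5: the ring $O[[x,y,w]]/(w^N-xy(x-y)(x-\mu y))$ depends on $\mu$ only up to $\operatorname{Aut}(O)$, and some $\tau\in\operatorname{Aut}(O)$ satisfies $\tau(\mu)=\nu$. A fifth line records $z$.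

**The rings.** Let $k,a_i$ be as in Lemma 3, $O=k[[z]]$, and $\mu,\nu$ as in (1). Let $N\in\{6,7\}$ be prime to $p$; at least one of the two is. Put $R=O[[x,y,w]]$, a regular local ring of dimension $4$, and
$$F_\mu=xy(x-y)(x-zy)(x-\mu y),\qquad f_\mu=w^N-F_\mu,\qquad A=R/(f_\mu),\quad B=R/(f_\nu).$$
Let $l_1,\dots,l_5$ be the linear factors of $F_\mu$. They are pairwise non-proportional over $\operatorname{Frac}O$, because $\mu\ne0,1,z$ (its constant term is $a_0$); the same holds for $\nu$. They do not lie in $\mathfrak m_R^2$, so each $R/l_i$ is regular. All statements below about $f=f_\mu$, $F=F_\mu$ and $A$ hold in the same way for $f_\nu$, $F_\nu$ and $B$.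

**Order and multiplicity.** For a prime $Q$ of $R$, $\operatorname{ord}_{R_Q}(h)$ is the largest $r$ with $h\in Q^rR_Q$. As the associated graded ring of the regular ring $R_Q$ is a polynomial ring over a field, $\operatorname{ord}_{R_Q}(hh')=\operatorname{ord}_{R_Q}(h)+\operatorname{ord}_{R_Q}(h')$. For $f\in Q$, the multiplicity of $R_Q/f$ is $\operatorname{ord}_{R_Q}(f)$, and $R_Q/f$ is regular if and only if this order is $1$. For example, $y^2-x^3$ in $k[[x,y]]$ has order $2$. If $l_i\in Q$, then $R_Q/l_i$ is regular, being a localization of $R/l_i$. So $\operatorname{ord}_{R_Q}(l_i)\le1$ for every prime $Q$.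

**Step 1: the truncations are isomorphic.** Apply $\sigma_n$ of Lemma 3(a) to the coefficients in $k$ and fix $x,y,z,w$. This automorphism of $R$ sends $f_\mu$ to $f_{\mu'}$ with $\mu'\equiv\nu\bmod z^n$. So $A/z^nA\cong R/(f_{\mu'},z^n)=R/(f_\nu,z^n)=B/z^nB$. As $z^n$ lies in the $n$-th power of the maximal ideal, $A/\mathfrak m^n\cong B/\mathfrak n^n$.

**Step 2: singular primes contain $w$.** For a prime $Q\ni f$ of $R$ write $A_Q=R_Q/f$. We claim
$$A_Q\text{ not regular}\ \Rightarrow\ w\in Q.\tag{6}$$
If $A_Q$ is not regular, then $f\in Q^2R_Q$, so $hf\in Q^2$ for some $h\in R\setminus Q$. By the product rule, the derivation $\partial_w$ maps $Q^2$ into $Q$. So $\partial_w(hf)=h\,\partial_wf+f\,\partial_wh\in Q$, hence $h\,\partial_wf\in Q$ and $\partial_wf=Nw^{N-1}\in Q$. As $N$ is a unit, $w\in Q$.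

**Step 3: $A$ is a normal domain.** We check Serre's conditions $R_1$ and $S_2$. The hypersurface $A$ is Cohen–Macaulay of dimension $3$, so $S_2$ holds. Primes of height at most $1$ in $A$ correspond to primes $Q\ni f$ of height at most $2$ in $R$. Suppose $A_Q$ is not regular for such a $Q$. By (6), $w\in Q$, so $F=w^N-f\in Q$ and some $l_i\in Q$. The ideal $(w,l_i)$ is prime of height $2$, because $R/(w,l_i)=O[[x,y]]/(l_i)$ is regular; so $Q=(w,l_i)$. For $j\ne i$ we have $l_j\notin Q$: otherwise $l_j=hl_i$ in $O[[x,y]]$, and comparing the parts of degree $1$ in $x,y$ would make $l_j$ proportional to $l_i$. So in $R_Q$ we have $f=w^N-l_i\cdot(\text{unit})$, where $w^N\in Q^2R_Q$ and $\operatorname{ord}_{R_Q}(l_i)=1$. Hence $f\notin Q^2R_Q$ and $A_Q$ is regular, a contradiction. So $A$ satisfies $R_1$ and $S_2$ and is normal. A normal local ring is a domain. As a quotient of $R$, it is complete local noetherian, with residue field $k$ and characteristic $p$.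

**Step 4: a canonical prime.** We claim that $P=(x,y,w)A$ is the unique non-maximal prime of $A$ at which the multiplicity is at least $5$. In $R_{(x,y,w)}$ each $l_i$ has order $1$, so $F$ has order $5$, and $w^N$ has order $N\ge6$; so $f$ has order $5$. Conversely, let $\operatorname{ord}_{R_Q}(f)\ge5$. By (6), $w\in Q$, so $w^N\in Q^6R_Q$, and $F=w^N-f$ has order at least $5$. Thus $\sum_i\operatorname{ord}_{R_Q}(l_i)\ge5$ with each summand at most $1$. So all $l_i$ lie in $Q$, in particular $x,y\in Q$, and $Q\supset(x,y,w)$. As $R/(x,y,w)=O$ is a discrete valuation ring, $Q$ is $(x,y,w)$ or maximal.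

**Step 5: the tangent cone along $P$.** Let $I=(x,y,w)\subset R$. Then $\operatorname{gr}_IR=\bigoplus_rI^r/I^{r+1}=O[X,Y,W]$. Since $N\ge6$, $f\in I^5$ has initial form $-F_\mu(X,Y)$ of degree $5$. The kernel of $\operatorname{gr}_IR\to\operatorname{gr}_PA$ consists of the initial forms of elements $fh$ (together with $0$). As $O[X,Y,W]$ is a domain, the initial form of $fh$ is the product of the initial forms. So
$$\operatorname{gr}_PA=O[X,Y,W]/(F_\mu),\qquad A/P=O,\quad P/P^2=O^3 .$$
(A smaller instance: for $y^2-x^3$ and the ideal $(x,y)$ in $k[[x,y]]$ the same argument gives $k[X,Y]/(Y^2)$.)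

Suppose $A\cong B$. By Step 4 the isomorphism carries the canonical prime to the canonical prime. It induces $\tau\in\operatorname{Aut}(O)$ in degree $0$, a $\tau$-semilinear bijection $T$ of $O^3=\langle X,Y,W\rangle$ in degree $1$, and a graded ring isomorphism $O[X,Y,W]/(F_\mu)\to O[X,Y,W]/(F_\nu)$, which is determined by $\tau$ and $T$. Let $\hat T$ be the ring automorphism of $O[X,Y,W]$ that is $\tau$ on $O$ and $T$ in degree $1$. It lifts the graded isomorphism, so it carries the ideal $(F_\mu)$ onto $(F_\nu)$, and in degree $5$ it carries $OF_\mu$ onto $OF_\nu$.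

**Step 6: cross-ratios.** Extend $\tau$ to $K=\operatorname{Frac}O$ and $\hat T$ to $K[X,Y,W]$. By unique factorization, $\hat T$ carries the five linear factors of $F_\mu$ to those of $F_\nu$, up to order and scalars. These factors span $KX+KY$, so $\hat T$ restricts to a $\tau$-semilinear automorphism of this plane. To the form $X-\lambda Y$ attach the vector $(1,-\lambda)$ and the point $\lambda$ of $\mathbb P^1(K)$, to $Y$ the vector $(0,1)$ and the point $\infty$. So $F_\mu$ gives the five points $0,\infty,1,z,\mu$, and $F_\nu$ gives $0,\infty,1,z,\nu$.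

The cross-ratio of four distinct points with vectors $p_1,\dots,p_4$ is
$$\frac{\det(p_1,p_3)\det(p_2,p_4)}{\det(p_2,p_3)\det(p_1,p_4)} .$$
It does not change when the $p_i$ are scaled or a linear automorphism is applied. A $\tau$-semilinear automorphism is $\tau$ on coordinates followed by a linear automorphism, so it changes the cross-ratio by $\tau$. Hence $\tau$ maps the set of all cross-ratios formed from $0,\infty,1,z,\mu$ onto the set of those formed from $0,\infty,1,z,\nu$. All cross-ratios of the first set lie in $\mathbb F_p(z,\mu)$, and the cross-ratio of $0,\infty,\lambda,1$ is $\dfrac{(-\lambda)(-1)}{(-1)(-1)}=\lambda$, so $z$ and $\mu$ are among them. The same holds for $\nu$. Therefore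
$$\tau(\mathbb F_p(z,\mu))=\mathbb F_p(z,\nu).\tag{7}$$

**Step 7: contradiction.** Now $\tau(z)=z$ is no longer available, but (7) is enough. Let $K'$ be the algebraic closure of $\mathbb F_p(a_1,a_2,\dots)$ in $k$; it is algebraically closed, and $a_0\notin K'$. By (1), $\mathbb F_p(z,\nu)\subset K'((z))$. By Lemma 4, $\tau(k)=k$; put $\sigma=\tau|_k$. The element $y_0=\tau(z)$ is a uniformizer of $k[[z]]$ and lies in $K'((z))$ by (7). So $y_0\in zK'[[z]]$ is a uniformizer of $K'[[z]]$. Likewise
$$\tau(\mu)=\sum_{i\ge0}\sigma(a_i)y_0^i\in K'((z))\cap k[[z]]=K'[[z]].$$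
The constant term of this element is $\sigma(a_0)$, so $\sigma(a_0)\in K'$. Subtract $\sigma(a_0)$ and divide by $y_0$; the result is again in $K'[[z]]$, with constant term $\sigma(a_1)$. Continuing, all $\sigma(a_i)$ lie in $K'$. So $k=\sigma(k)$ is algebraic over $\sigma(\mathbb F_p(a_0,a_1,\dots))\subset K'$. As $K'$ is algebraically closed, $k=K'$, contradicting $a_0\notin K'$. Hence $A\not\cong B$. $\blacksquare$

## 12. Transcendence degree zero and low dimension

How far can the parameters of these examples be lowered? Background facts (i) and (iii) answer this in two directions.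

*Transcendence degree.* By (i) and Theorem B, for each prime field $k_0$ and each cardinal $d$, the implication "all truncations isomorphic $\Rightarrow$ isomorphic" holds for all domains whose residue field has transcendence degree $d$ over $k_0$ if and only if $d=0$. The counterexamples exist in equal characteristic $0$, in equal characteristic $p$, and in mixed characteristic.

*Dimension, in equal characteristic with perfect residue field.* Let $A,B$ be complete local domains with isomorphic truncations, both of dimension at most $1$, or both normal of dimension at most $2$. If one of them is regular, Proposition 2 gives $A\cong B$. Otherwise both have an isolated singularity. In dimension at most $1$ the only non-maximal prime is $0$, where the local ring is a field. In the normal case of dimension at most $2$, a non-maximal prime has height at most $1$, where a normal domain is regular. A domain is reduced and equidimensional, so (iii) gives $A\cong B$. Hence dimension $2$ (Theorem A; Theorem B for $k_0=\mathbb Q$) and, for normal domains, dimension $3$ (Theorem D) are the smallest possible.
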